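\title{Divergence-free unit vector fields of bounded variation in the plane have no Cantor part}

\begin{abstract}
Let $\Omega\subset\mathbf R^2$ be open and let $m\in BV_{loc}(\Omega;\mathbf R^2)$ satisfy $|m|=1$ a.e.\ and $\nabla\cdot m=0$. We prove that the Cantor part of $Dm$ vanishes, so that every such field of class $BV$ is of class $SBV$. No sign condition on the jumps is assumed. More generally, if $m$ takes values in a $C^2$ curve $\Gamma$, the Cantor part vanishes wherever the curvature of $\Gamma$ at the value of $m$ is nonzero, and on a bounded domain all such fields are in $SBV$ if and only if the flat points of $\Gamma$ form a set of zero length. As a consequence, $f'(u)\in SBV_{loc}$ for every locally bounded weak solution $u\in BV_{loc}$ of $\partial_su+\partial_yf(u)=0$ with $f\in C^2$. The proof pushes a weighted Lebesgue measure forward to the space of pairs (abscissa, value of $m$) and compares its density with a count of level crossings.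
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\Omega\subset\mathbf R^2$ be open. We study measurable vector fields $m:\Omega\to\mathbf R^2$ with
\begin{equation}\label{eq:unit}
|m|=1\quad\text{a.e. in }\Omega,\qquad \nabla\cdot m=0\quad\text{in }\mathcal D'(\Omega).
\end{equation}
A field $m\in L^1(\Omega;\mathbf R^d)$ belongs to $BV(\Omega;\mathbf R^d)$ if its distributional derivative $Dm$ is a finite matrix-valued measure. This measure splits as
\[
Dm=D^am+D^jm+D^cm .
\]
The part $D^am$ is absolutely continuous with respect to Lebesgue measure. The jump part $D^jm$ lives on the set where $m$ has two different one-sided limits. The Cantor part $D^cm$ is what remains: it is singular with respect to Lebesgue measure, yet it lives on points where $m$ is approximately continuous. The model is the derivative of the Cantor function $c:[0,1]\to[0,1]$. The space $SBV$ consists of the fields in $BV$ with $D^cm=0$; the spaces $BV_{loc}$ and $SBV_{loc}$ are defined by requiring the property on every open $\Omega'\Subset\Omega$. Section~\ref{sec:tools} recalls the precise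 definitions.

The following question is posed in \cite{divS1}: \emph{if $\Omega$ is bounded, does every $m\in BV(\Omega;\mathbf R^2)$ that satisfies \eqref{eq:unit} belong to $SBV$?}

Throughout, points of the plane are written $x=(s,y)$, and $z^\perp=(-z_2,z_1)$. The first two parts of $Dm$ do occur under \eqref{eq:unit}. The vortex $m=x^\perp/|x|=(\nabla|x|)^\perp$ is divergence free and lies in $W^{1,1}_{loc}$, with $|\nabla m|$ of order $1/|x|$. The field equal to $(\cos\alpha,\sin\alpha)$ for $s>0$ and to $(\cos\alpha,-\sin\alpha)$ for $s<0$ jumps across a line, and it is divergence free because its normal component does not jump. Either constraint in \eqref{eq:unit} alone allows a Cantor part: $(\cos c(s),\sin c(s))$ has unit length and $(0,c(s))$ is divergence free. For fields that depend on $s$ only, the two constraints together exclude it: $\partial_sm_1=0$ makes $m_1$ constant, so $m_2$ takes at most two values, and a two-valued $BV$ function of one variable is piecewise constant.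

The smooth case suggests the reason. If $m=(\cos\theta,\sin\theta)$ with $\theta$ smooth, then $\nabla\cdot m=m^\perp\cdot\nabla\theta$. So $\theta$ is constant along the integral curves of $m^\perp$, and these curves are straight segments, the \emph{characteristics}. Characteristics that carry different values of $\theta$ have different directions, so if $\theta$ varies steeply, nearby characteristics collide after a short distance, forward or backward. A Cantor part is variation of infinite steepness without a jump, and one guesses that it cannot persist. The obstacle to turning this into a proof is the jump set. A characteristic may end on it after an arbitrarily short distance, we know nothing about its position, and \eqref{eq:unit} imposes no sign (entropy) condition that would tell whether characteristics enter it or leave it. The guess is nevertheless correct, and the statement is local.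

\begin{theorem}\label{thm:unit}
Let $\Omega\subset\mathbf R^2$ be open and let $m\in BV_{loc}(\Omega;\mathbf R^2)$ satisfy \eqref{eq:unit}. Then $D^cm=0$. In particular, every $m\in BV(\Omega;\mathbf R^2)$ that satisfies \eqref{eq:unit} belongs to $SBV(\Omega;\mathbf R^2)$.
\end{theorem}

\subsection{Fields with values in a curve}

The field $(0,c(s))$ takes values in a segment, and all its characteristics are parallel. What distinguishes the circle from the segment is curvature, and the proof becomes more transparent when the circle is replaced by a general curve.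

Let $\Gamma\subset\mathbf R^2$ be a compact connected embedded $C^2$ curve, either closed or an arc with endpoints. Let $\gamma:T\to\Gamma$ be a bijective arclength parametrization, with $T=\mathbf R/\ell\mathbf Z$ or $T=[0,\ell]$. We write $d\theta$ or $|\cdot|$ for Lebesgue measure and $d_T$ for the distance on $T$. Put
\begin{equation}\label{eq:frame}
\tau=\gamma',\qquad n=(\tau_2,-\tau_1),\qquad \tau'=-\kappa n,\qquad n'=\kappa\tau .
\end{equation}
The third relation defines the signed curvature $\kappa\in C(T)$, and the fourth follows from it. The functions $\tau,n$ are of class $C^1$ on $T$. For the unit circle, $\ell=2\pi$, $\gamma=n=(\cos\theta,\sin\theta)$, $\tau=(-\sin\theta,\cos\theta)$ and $\kappa\equiv1$.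

For $m\in BV_{loc}$ we denote by $\tilde m$ the approximate limit of $m$; it is defined outside a Borel set $S_m$ that $D^cm$ does not charge.

\begin{theorem}\label{thm:curve}
Let $\Gamma$ be as above.
\begin{enumerate}
\item[(a)] Let $\Omega\subset\mathbf R^2$ be open and let $m\in BV_{loc}(\Omega;\mathbf R^2)$ satisfy $m\in\Gamma$ a.e.\ and $\nabla\cdot m=0$ in $\mathcal D'(\Omega)$. Then $D^cm$ vanishes on the set $\{x\in\Omega\setminus S_m:\kappa(\gamma^{-1}(\tilde m(x)))\neq0\}$. Consequently $\tau(\gamma^{-1}(m))$ and $n(\gamma^{-1}(m))$ belong to $SBV_{loc}(\Omega;\mathbf R^2)$.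
\item[(b)] Let $\Omega\neq\emptyset$ be bounded and open. Every $m\in BV(\Omega;\mathbf R^2)$ with $m\in\Gamma$ a.e.\ and $\nabla\cdot m=0$ belongs to $SBV$ if and only if $|\{\theta\in T:\kappa(\theta)=0\}|=0$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:unit} is the case $\Gamma=S^1$, $\kappa\equiv1$ of part (a). When $\Gamma$ is the graph of a function $f$, a field with values in $\Gamma$ has the form $m=(u,f(u))$, and $\nabla\cdot m=0$ is a scalar conservation law.

\begin{corollary}\label{cor:claw}
Let $\Omega\subset\mathbf R^2$ be open, $f\in C^2(\mathbf R)$, and let $u\in BV_{loc}(\Omega)\cap L^\infty_{loc}(\Omega)$ be any weak solution of $\partial_su+\partial_yf(u)=0$. Then $f'(u)\in SBV_{loc}(\Omega)$. If $|\{f''=0\}|=0$, then $u\in SBV_{loc}(\Omega)$.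
\end{corollary}

\section{The mechanism, for a conservation law}\label{sec:idea}

The idea is to stop following characteristics in the plane and to record instead, for each time $s$ and each level $v$, how much length in $y$ the solution spends near the level $v$. We carry this out by hand for $\partial_su+\partial_yf(u)=0$.

\subsection{Smooth monotone solutions}

Let $u$ be a $C^1$ solution with $\partial_yu\neq0$, and let $Y(s,v)$ be the position of the level $v$, defined locally by $u(s,Y(s,v))=v$. Differentiating in $s$ and using the equation gives $\partial_sY=f'(v)$, so $Y(s,v)=a(v)+sf'(v)$ with $a\in C^1$. Differentiating in $v$ gives $\partial_vY=1/\partial_yu$. The image of $dy$ under $u(s,\cdot)$ therefore has the density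
\[
h(s,v)=|\partial_vY(s,v)|=\frac1{|\partial_yu|},\qquad\text{and}\qquad \partial_sh=\varepsilon f''(v),\quad \varepsilon=\operatorname{sign}\partial_yu .
\]
A Cantor part of $D[u(s,\cdot)]$ means that a set of levels of positive measure is crossed continuously on a null set of positions $y$. At such levels $h(s,v)=0$. But for $f''(v)\neq0$ a function of $s$ with derivative $\pm f''(v)$ vanishes at most once. So the pairs $(s,v)$ at which a Cantor-type crossing takes place should form a null set of the $(s,v)$-plane. By the coarea formula the mass of the Cantor part is the area of that set, counted with multiplicity, and so it should vanish.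

\begin{example}[A Cantor part at one time]\label{ex:onetime}
Let $f(v)=v^2/2$, let $K\subset(0,1)$ be compact with $|K|>0$ and empty interior, and let $a(v)=|[0,v]\setminus K|$. For $s\ge0$ the function $Y(s,v)=a(v)+sv$ is strictly increasing in $v\in[0,1]$. Let $u(s,\cdot)$ be its inverse, extended by $0$ to the left and by $1$ to the right. By Lemma~\ref{lem:fronts} below, $u$ is a weak solution for $s>0$, and $D^c[u(0,\cdot)]$ has mass $|K|$ on the null set $a(K)$. Here $h=\partial_vY=s$ for a.e.\ $v\in K$. For $s>0$ we have $\partial_vY\ge s$, so $u(s,\cdot)$ is Lipschitz with constant $1/s$: the Cantor part is present at the single time $s=0$. If $f''$ vanished on $K$, then $\partial_vY$ would stay $0$ on $K$ and the Cantor part would persist. This is the construction behind Theorem~\ref{thm:curve}(b).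
\end{example}

\subsection{The effect of a jump}

The relation $\partial_sh=\varepsilon f''$ has a weak form that needs no inverse function. For $\psi\in C^1(\mathbf R)$ let $W=\psi(u)\,(1,f'(u))$. Where $u$ is $C^1$,
\[
\nabla\cdot W=\psi'(u)\big(\partial_su+f'(u)\partial_yu\big)+\psi(u)f''(u)\,\partial_yu=\psi(u)f''(u)\,\partial_yu .
\]
Integrating over an interval $I$ in $y$ expresses $\frac{d}{ds}\int_I\psi(u)\,dy$ through $\int_I\psi(u)f''(u)\partial_yu\,dy$, boundary values of $W_2$, and jumps of $W$. The field $W$ depends on $\psi$ only through the value $\psi(u(x))$. Hence boundary and jump terms see $\psi$ only at the traces of $u$, and in the $(s,v)$-plane they are concentrated on graphs.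

\begin{example}[A shock]\label{ex:shock}
Let $f(v)=v^2/2$ and, on $(1,2)\times(-1,1)$, let $u=(y+1)/s$ for $y<0$ and $u=(y-1)/s$ for $y>0$. Both pieces solve the equation, and the normal component $u^2/2$ of $m=(u,u^2/2)$ equals $1/(2s^2)$ on both sides of $\{y=0\}$, so $u$ is a weak solution. Each level $v\neq0$ with $|v|<1/s$ is crossed once, with slope $1/s$. The image $H$ of $ds\,dy$ under $(s,y)\mapsto(s,u(s,y))$ has density $h(s,v)=s\,1_{\{|v|<1/s\}}$. For fixed $v$ with $\frac12<|v|<1$ this function grows with slope $1$ until the time $1/|v|$, when the shock absorbs the level, and then drops by $1/|v|$. The substitution $|v|=1/s$, with $|dv|=ds/s^2$, gives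
\[
\partial_sH=1_{\{|v|<1/s\}}\,ds\,dv-ds\otimes\frac1s\big(\delta_{1/s}+\delta_{-1/s}\big).
\]
The absolutely continuous part is $f''(v)$ times the number of crossings, as in the smooth case, and the shock contributes a singular measure. The function $-u(3-s,y)$ is again a weak solution. Its jump emits levels instead of absorbing them and both terms change sign, but the second term is still singular. This is why no sign condition on the jumps is needed.
\end{example}

\subsection{What has to be done in general}

Four points separate this picture from a proof.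
\begin{enumerate}
\item[1.] The curve $\Gamma$ need not be a graph, and $m$ need not be smooth away from its jumps. Section~\ref{sec:structure} shows that the diffuse part $D^am+D^cm$ has the form $\tau\otimes n\,\beta$ with a scalar measure $\beta$, which replaces the statement that $m$ is constant along characteristics.
\item[2.] The function $h$ is only the density of the absolutely continuous part of a measure $H$, and the equation holds in the sense of distributions with singular terms. The statement ``$h$ vanishes at most once'' is replaced by: the absolutely continuous part of $\partial_sH$ vanishes a.e.\ on $\{h=0\}$ (Section~\ref{sec:transport}).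
\item[3.] There may be infinitely many jumps, of infinite total length. Section~\ref{sec:equation} shows that their contribution to $\partial_sH$ is still a finite singular measure.
\item[4.] A level may be crossed several times. A smooth crossing makes $h$ positive, and an upward and a downward crossing cancel in $\partial_sH$. Section~\ref{sec:count} shows that almost every level is crossed finitely many times, so each crossing can be isolated in a short interval $I$ with rational endpoints. Section~\ref{sec:proof} applies the argument to all such intervals at once.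
\end{enumerate}

\section{Tools}\label{sec:tools}

\subsection{Measures}\label{sub:measures}

We write $\mu\llcorner E$ for the restriction of a measure $\mu$ to a Borel set $E$, and $P_\#\mu$ for its image under a Borel map $P$, so that $\int\varphi\,dP_\#\mu=\int\varphi\circ P\,d\mu$. If $\mu\ll\nu$ with $\nu\ge0$, then $P_\#\mu\ll P_\#\nu$. For vectors $a,b$ the matrix $a\otimes b$ acts by $(a\otimes b)z=(b\cdot z)\,a$. It has Euclidean norm $|a||b|$, trace $a\cdot b$ (when square), and $(a\otimes b)(a'\otimes b')=(b\cdot a')\,a\otimes b'$.

Let each of $X,X'$ be an interval or $T$. Let $(\nu_z)$ be finite signed Borel measures on $X'$, given for a.e.\ $z\in X$, such that $z\mapsto\nu_z(B)$ is measurable for every Borel $B$ and $|\nu_z|(X')$ is bounded by an integrable function of $z$. Then $dz\otimes\nu_z$ is the measure on the product of $X$ and $X'$ with $\int\varphi\,d(dz\otimes\nu_z)=\int_X\int_{X'}\varphi(z,\cdot)\,d\nu_z\,dz$ for bounded Borel $\varphi$. Vector-valued families are treated by components. The product determines the fibers.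

\begin{lemma}\label{lem:fibers}
If $dz\otimes\nu_z\le dz\otimes\nu'_z$, then $\nu_z\le\nu_z'$ for a.e.\ $z$. If $dz\otimes\nu_z=dz\otimes\nu'_z$, then $\nu_z=\nu_z'$ for a.e.\ $z$.
\end{lemma}

\begin{proof}
Let $\mathcal A$ be a countable algebra that generates the Borel sets of $X'$. For $B\in\mathcal A$ we have $\int_A(\nu'_z(B)-\nu_z(B))\,dz\ge0$ for all Borel $A\subset X$, so $\nu_z(B)\le\nu_z'(B)$ for a.e.\ $z$. Hence for a.e.\ $z$ the inequality holds for all $B\in\mathcal A$. For such $z$ the Borel sets that satisfy it form a monotone class containing $\mathcal A$, that is, all Borel sets. The second statement follows by symmetry.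
\end{proof}

We also use the disintegration theorem in the following form. Let $L$ be an interval, $\pi$ a finite positive Borel measure on $L\times T$, and $\lambda$ its image under the projection to $T$. There are probability measures $\pi_\theta$ on $L$, with $\theta\mapsto\pi_\theta(B)$ Borel for each Borel $B$, such that $\int\varphi\,d\pi=\int_T\int_L\varphi(s,\theta)\,d\pi_\theta(s)\,d\lambda(\theta)$ for all bounded Borel $\varphi$.

\subsection{Functions of bounded variation}\label{sub:BV}

The following facts are taken from \cite{AFP}. Let $N\in\{1,2\}$, $\Omega\subset\mathbf R^N$ open and $m\in BV_{loc}(\Omega;\mathbf R^d)$. The $j$-th column of $Dm$ is $D_jm$, and likewise for each part of $Dm$.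

\begin{description}
\item[(B1) Structure of $Dm$.] A point $x$ has the approximate limit $\tilde m(x)=z$ if $r^{-N}\int_{B_r(x)}|m-z|\to0$ as $r\to0$. The set $S_m$ of points without approximate limit is Borel and Lebesgue null, $\tilde m$ is Borel on $\Omega\setminus S_m$, and $\tilde m=m$ a.e. A point $x$ belongs to the jump set $J_m\subset S_m$ if there are $m^+(x)\ne m^-(x)$ and a unit vector $\nu(x)$ with $r^{-N}\int_{B^\pm_r}|m-m^\pm(x)|\to0$, where $B_r^\pm=\{x'\in B_r(x):\pm(x'-x)\cdot\nu(x)>0\}$. The set $J_m$ is Borel, $m^\pm,\nu$ can be chosen Borel, and $\mathcal H^{N-1}(S_m\setminus J_m)=0$. If $D^sm=Dm-D^am$ is the singular part of $Dm$, then $D^cm=D^sm\llcorner(\Omega\setminus S_m)$ and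
\[
D^jm=D^sm\llcorner S_m=(m^+-m^-)\otimes\nu\,\mathcal H^{N-1}\llcorner J_m .
\]
The \emph{diffuse part} is $\tilde Dm=D^am+D^cm$; it satisfies $|\tilde Dm|(S_m)=0$.

\item[(B2) Chain rule {\cite[Theorem 3.96]{AFP}}.] If $g\in C^1(\mathbf R^d;\mathbf R^k)$ is Lipschitz, then $g(m)\in BV_{loc}$, $D^a[g(m)]=\nabla g(\tilde m)D^am$, $D^c[g(m)]=\nabla g(\tilde m)D^cm$, and $D^j[g(m)]=(g(m^+)-g(m^-))\otimes\nu\,\mathcal H^{N-1}\llcorner J_m$.

\item[(B3) One variable {\cite[\S3.2]{AFP}}.] Let $I$ be a bounded open interval. A finite measure on $I$ whose distributional derivative is a finite measure has the form $w\,dy$ with $w\in BV(I)$. Every $w\in BV(I;\mathbf R^d)$ has exactly one right-continuous representative $\bar w$. It has finite pointwise variation and one-sided limits at every point of $\bar I$. Its discontinuity points are the atoms of $Dw$, a countable set, and at all other points $\bar w=\tilde w$. It is differentiable a.e., and its derivative is the density of $D^aw$. The jump part $D^jw$ is the atomic part of $Dw$, so $D^cw$ is the nonatomic singular part and $\tilde Dw$ has no atoms. Conversely,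 a function with finite pointwise variation is in $BV(I)$.

\item[(B4) Coarea formula {\cite[Theorem 3.40]{AFP}}.] For scalar $\vartheta\in BV(I)$ and Borel $B\subset I$ we have $|D\vartheta|(B)=\int_{\mathbf R}|D1_{\{\vartheta>t\}}|(B)\,dt$. For a.e.\ $t$ the function $1_{\{\vartheta>t\}}$ is in $BV(I)$, hence piecewise constant up to a null set, and $|D1_{\{\vartheta>t\}}|$ is the counting measure on the finite set $\partial^*\{\vartheta>t\}$ of points of $I$ every neighborhood of which meets both $\{\vartheta>t\}$ and $\{\vartheta\le t\}$ in positive measure.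

\item[(B5) Traces and Gauss--Green {\cite[Theorem 3.87]{AFP}}.] Let $R\subset\mathbf R^2$ be a bounded open rectangle and $W\in BV(R;\mathbf R^2)$. There is a Borel trace $W^\partial\in L^1(\partial R;\mathcal H^1)$ with $r^{-2}\int_{B_r(x)\cap R}|W-W^\partial(x)|\to0$ for $\mathcal H^1$-a.e.\ $x\in\partial R$, and
$\int_R\varphi\,d(\nabla\cdot W)+\int_R\nabla\varphi\cdot W\,dx=\int_{\partial R}\varphi\,W^\partial\cdot\nu_{\mathrm{out}}\,d\mathcal H^1$ for $\varphi\in C^1_c(\mathbf R^2)$.

\item[(B6) Slicing {\cite[\S3.11]{AFP}}.] Let $Q=L\times I$ be a bounded open rectangle and $m\in BV(Q;\mathbf R^d)$. For a.e.\ $s\in L$ the slice $m_s=m(s,\cdot)$ is in $BV(I;\mathbf R^d)$, and $D_2^am=ds\otimes D^am_s$, $D_2^jm=ds\otimes D^jm_s$, $D_2^cm=ds\otimes D^cm_s$. Hence $\tilde D_2m=ds\otimes\tilde Dm_s$. The same formulas hold for the total variations.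
\end{description}

If $m\in\Gamma$ a.e., then $\tilde m$, $m^\pm$ and the traces in (B5) take values in $\Gamma$. Indeed, if $z$ is such a limit along sets $A_r$ with $|A_r|\ge c_0r^N$, then $c_0r^N\operatorname{dist}(z,\Gamma)\le\int_{A_r}|m-z|=o(r^N)$, and $\Gamma$ is closed.

\subsection{The curve}\label{sub:curve}

We want to differentiate functions of $\gamma^{-1}(m)$. The chain rule (B2) requires functions defined on all of $\mathbf R^2$, so we extend functions on $\Gamma$, keeping them constant in the normal direction.

\begin{lemma}\label{lem:curve}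
\begin{enumerate}
\item[(i)] There is $c_\Gamma>0$ with $c_\Gamma\,d_T(\theta,\theta')\le|\gamma(\theta)-\gamma(\theta')|\le d_T(\theta,\theta')$ for all $\theta,\theta'\in T$.
\item[(ii)] For every $\varphi\in C^1(T;\mathbf R^k)$ there is $\hat\varphi\in C^1_c(\mathbf R^2;\mathbf R^k)$ with $\hat\varphi(\gamma(\theta))=\varphi(\theta)$ and $\nabla\hat\varphi(\gamma(\theta))=\varphi'(\theta)\otimes\tau(\theta)$ for all $\theta\in T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The upper bound follows by integrating $\tau$ along a shortest arc. The quotient $|\gamma(\theta)-\gamma(\theta')|/d_T(\theta,\theta')$ is positive for $\theta\ne\theta'$ because $\gamma$ is injective, and it extends continuously by $1$ to the diagonal because $\tau$ is uniformly continuous with $|\tau|=1$. It has a positive minimum on the compact set $T\times T$.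

(ii) If $T=[0,\ell]$, extend $\gamma$ and $\varphi$ to $\mathbf R$ by their Taylor polynomials of order two and one at the endpoints, and keep the definition $n=(\gamma_2',-\gamma_1')$. The map $\Phi(t,r)=\gamma(t)+rn(t)$ is $C^1$, and for $t\in T$ its differential at $(t,0)$ has the columns $\tau(t),n(t)$, so it is invertible. The map $\Phi$ is injective on some neighborhood of $T\times\{0\}$. Otherwise there are pairs $p_k\ne q_k$ with $\Phi(p_k)=\Phi(q_k)$ converging to points $p,q\in T\times\{0\}$; then $p=q$ because $\gamma$ is injective, which contradicts the local injectivity given by the inverse function theorem. So $\Phi$ is a $C^1$ diffeomorphism from a neighborhood of $T\times\{0\}$ onto an open set $V\supset\Gamma$. Let $\Theta$ be the $t$-component of $\Phi^{-1}$. Differentiating $\Theta(\Phi(t,r))=t$ at $(\theta,0)$ gives $\nabla\Theta\cdot\tau=1$ and $\nabla\Theta\cdot n=0$, so $\nabla\Theta(\gamma(\theta))=\tau(\theta)$. Let $\hat\varphi$ be the product of $\varphi\circ\Theta$ with a function in $C_c^\infty(V)$ that equals $1$ near $\Gamma$.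
\end{proof}

\emph{Graphs.} Suppose that on a closed subarc $\gamma(\theta)=(v(\theta),f(v(\theta)))$ with $f\in C^2$. Then $\tau=v'\,(1,f')$, $n=v'\,(f',-1)$, $|v'|=(1+f'^2)^{-1/2}$ and $\tau'=v''\,(1,f')+v'^2\,(0,f'')$, so
\begin{equation}\label{eq:graph}
\kappa(\theta)=-\tau'\cdot n=v'(\theta)^3f''(v(\theta)).
\end{equation}
Thus $\kappa(\theta)=0$ if and only if $f''(v(\theta))=0$. Since $\theta\mapsto v(\theta)$ is bi-Lipschitz on the subarc, the corresponding parts of $\{\kappa=0\}$ and $\{f''=0\}$ are either both null or both of positive measure.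

\section{The derivative of a divergence-free field with values in $\Gamma$}\label{sec:structure}

From here to the end of Section~\ref{sec:proof}, $m$ is as in Theorem~\ref{thm:curve}(a). Put $\tilde\theta=\gamma^{-1}(\tilde m)$ on $\Omega\setminus S_m$ and $\theta^\pm=\gamma^{-1}(m^\pm)$ on $J_m$; these maps are Borel. When $\tau,n,\kappa$ multiply a measure on $\Omega\setminus S_m$ they are evaluated at $\tilde\theta$. The condition $\nabla\cdot m=0$ enters the proof only through the next proposition, once for the diffuse part and once for the jumps.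

\begin{proposition}\label{prop:structure}
There is a locally finite signed measure $\beta$ on $\Omega$ with $|\beta|(S_m)=0$ and
\begin{equation}\label{eq:diffuse}
\tilde Dm=\tau\otimes n\,\beta,\qquad\tilde D_2m=\tau\,n_2\beta,\qquad|\tilde D_2m|=|n_2\beta| .
\end{equation}
Let $\beta=\beta^a+\beta^c$ be its Lebesgue decomposition. For every $\varphi\in C^1(T;\mathbf R^k)$ the function $\varphi(\gamma^{-1}(m))$ is in $BV_{loc}$, and the absolutely continuous, Cantor and jump parts of its derivative are
\begin{equation}\label{eq:chain}
\varphi'(\tilde\theta)\otimes n\,\beta^a,\qquad\varphi'(\tilde\theta)\otimes n\,\beta^c,\qquad\big(\varphi(\theta^+)-\varphi(\theta^-)\big)\otimes\nu\,\mathcal H^1\llcorner J_m .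
\end{equation}
Moreover, with $C_\Gamma=\max_T|\kappa|/c_\Gamma$,
\begin{equation}\label{eq:jump}
|\tau(\theta^\pm)\cdot\nu|\le C_\Gamma\,|m^+-m^-|\qquad\mathcal H^1\text{-a.e. on }J_m .
\end{equation}
\end{proposition}

\begin{proof}
The measure $\nabla\cdot m=\operatorname{tr}Dm$ vanishes. Its restrictions to $\Omega\setminus S_m$ and to $S_m$ are $\operatorname{tr}\tilde Dm$ and $(m^+-m^-)\cdot\nu\,\mathcal H^1\llcorner J_m$, so both vanish.

Write $\tilde Dm=M|\tilde Dm|$ with a Borel matrix field $M$. Since $m=\hat\gamma(m)$ a.e., (B2) and Lemma~\ref{lem:curve}(ii) give $M=(\tau\otimes\tau)M=\tau\otimes M^{T}\tau$ for $|\tilde Dm|$-a.e.\ point. From $\operatorname{tr}M=0$ we get $\tau\cdot M^T\tau=0$, so $M^T\tau$ is a multiple of $n$. With $\beta=(M^T\tau\cdot n)|\tilde Dm|$ we obtain the first formula in \eqref{eq:diffuse}; applying it to $e_2$ gives the other two. Taking absolutely continuous and singular parts, $D^am=\tau\otimes n\,\beta^a$ and $D^cm=\tau\otimes n\,\beta^c$. Now \eqref{eq:chain} follows from (B2) applied to $\hat\varphi(m)$, since $(\varphi'\otimes\tau)(\tau\otimes n)=\varphi'\otimes n$.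

At $\mathcal H^1$-a.e.\ point of $J_m$ we have $\gamma(\theta^+)\cdot\nu=\gamma(\theta^-)\cdot\nu$ and $\theta^+\ne\theta^-$. Rolle's theorem for $t\mapsto\gamma(t)\cdot\nu$ on a shortest arc of $T$ from $\theta^-$ to $\theta^+$ gives $t^*$ on this arc with $\tau(t^*)\cdot\nu=0$. Since $|\tau'|=|\kappa|$, we get $|\tau(\theta^\pm)\cdot\nu|\le\max|\kappa|\,d_T(\theta^+,\theta^-)$, and Lemma~\ref{lem:curve}(i) gives \eqref{eq:jump}.
\end{proof}

Formula \eqref{eq:chain} says that $n\beta$ acts as the diffuse gradient of $\gamma^{-1}(m)$. It is orthogonal to $\tau$, which is the characteristic direction. Estimate \eqref{eq:jump} says that small jumps are almost parallel to the characteristics on both sides.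

We fix a Borel function $b$ with $\beta^a=b\,dx$ and a Lebesgue-null Borel set $Z\subset\Omega\setminus S_m$ with $|\beta^c|(\Omega\setminus Z)=0$. Then
\begin{equation}\label{eq:Z}
|n_2\beta|\llcorner Z=|D_2^cm|,\qquad|n_2\beta|\llcorner(\Omega\setminus Z)=|D_2^am|=|n_2b|\,dx .
\end{equation}

\subsection*{Reduction to vertical derivatives in a rectangle}

Let $\mathcal R$ be a rotation of the plane and $m^{\mathcal R}(x)=\mathcal Rm(\mathcal R^{-1}x)$ on $\mathcal R\Omega$. Then $Dm^{\mathcal R}=\mathcal R\,(\mathcal R_\#Dm)\,\mathcal R^{-1}$, so $m^{\mathcal R}$ is divergence free. Rotations preserve null sets and approximate limits, so the same formula holds for the Cantor parts. The field $m^{\mathcal R}$ takes values in $\mathcal R\Gamma$, which is parametrized by $\mathcal R\gamma$ with frame $\mathcal R\tau,\mathcal Rn$ and the same function $\kappa$, and the parameter of $\widetilde{m^{\mathcal R}}$ at $\mathcal Rx$ is $\tilde\theta(x)$. For the rotation with $\mathcal Re_1=e_2$ we get $D_2^cm^{\mathcal R}=\mathcal R\,(\mathcal R_\#D^c_1m)$. Therefore a statement about $D_2^cm$ on a set of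 the form $\{\tilde\theta\in A\}$, proved for all $\Gamma$, $\Omega$ and $m$ with $A$ defined through $\kappa$, holds for $D_1^cm$ as well.

Since $\Omega$ is a countable union of open rectangles, we fix one, $Q=L\times I_0\Subset\Omega$, so that $m\in BV(Q;\mathbf R^2)$ and $|\beta|(Q)<\infty$. Let $\mathcal I$ be the countable family formed by $I_0$ and all open intervals $I\subset I_0$ with rational endpoints, and put $R_I=L\times I$. The analogue of the $(s,v)$-plane is $\Sigma=L\times T$, and the \emph{level map} is the Borel map
\[
P:Q\setminus S_m\to\Sigma,\qquad P(s,y)=(s,\tilde\theta(s,y)).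
\]
For sets and measures on $\Sigma$, the words null, absolutely continuous (ac) and singular refer to $ds\,d\theta$.

\section{A measure and its time derivative}\label{sec:transport}

The following one-dimensional fact is the core of the argument.

\begin{lemma}\label{lem:1d}
Let $g\in BV(L)$ and let $g'$ be the density of $D^ag$. Then $g'=0$ a.e.\ on $\{g=0\}$.
\end{lemma}

\begin{proof}
By (B3) we may take $g$ right-continuous, and $g'$ is a.e.\ the classical derivative. The isolated points of $\{g=0\}$ are countable. At a point of $\{g=0\}$ that is not isolated and where $g$ is differentiable, the difference quotients vanish along a sequence, so the derivative is $0$.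
\end{proof}

We need the same statement for a measure $F$ on $\Sigma$ of which we know only that $\partial_sF$ is a finite measure. Both $F$ and $\partial_sF$ may have singular parts, and nothing is known about regularity in $\theta$. Since the equation contains no derivative in $\theta$, it decouples into one equation on $L$ for each level $\theta$.

\begin{proposition}\label{prop:transport}
Let $F,\mu$ be finite signed Borel measures on $\Sigma$ with
\begin{equation}\label{eq:transport}
\int\rho'(s)\psi(\theta)\,dF=-\int\rho(s)\psi(\theta)\,d\mu\qquad\text{for all }\rho\in C_c^\infty(L),\ \psi\in C^1(T).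
\end{equation}
Let $h,k$ be Borel densities of the ac parts of $F,\mu$. Then $k=0$ a.e.\ on $\{h=0\}$.
\end{proposition}

\begin{proof}
\emph{Step 1: the equation on each level.} Let $\pi=|F|+|\mu|$, with projection $\lambda$ on $T$ and disintegration $(\pi_\theta)$. Write $F=\xi\pi$, $\mu=\eta\pi$ with Borel $|\xi|,|\eta|\le1$, and put $F_\theta=\xi(\cdot,\theta)\pi_\theta$, $\mu_\theta=\eta(\cdot,\theta)\pi_\theta$. Let $\mathcal D_0\subset C_c^\infty(L)$ be countable and dense for the $C^1$ norm. For $\rho\in\mathcal D_0$, \eqref{eq:transport} reads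
\[
\int_T\psi(\theta)\Big[\int\rho'\,dF_\theta+\int\rho\,d\mu_\theta\Big]d\lambda(\theta)=0\qquad\text{for all }\psi\in C^1(T).
\]
The bracket is a bounded Borel function of $\theta$ and $C^1(T)$ is dense in $C(T)$, so the bracket vanishes for $\lambda$-a.e.\ $\theta$. Outside a $\lambda$-null set $T_0$ it vanishes for all $\rho\in\mathcal D_0$, and then for all $\rho\in C_c^\infty(L)$, because it is bounded by $2\|\rho\|_{C^1}$. So for $\theta\notin T_0$ we have $\partial_sF_\theta=\mu_\theta$ in $\mathcal D'(L)$, and by (B3) $F_\theta=g_\theta\,ds$ with $g_\theta\in BV(L)$, $Dg_\theta=\mu_\theta$.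

\emph{Step 2: the densities on each level.} Choose a Borel set $G\subset T$ with $|T\setminus G|=0$ and $\lambda\llcorner G=l\,d\theta$, $l\ge0$ Borel. Choose a null Borel set $E\subset\Sigma$ that contains $L\times(T\setminus G)$ and carries the singular parts of $F$ and $\mu$, and let $E^\theta=\{s:(s,\theta)\in E\}$. Then
\[
h\,ds\,d\theta=F\llcorner(\Sigma\setminus E)=d\theta\otimes l(\theta)\,F_\theta\llcorner(L\setminus E^\theta),\qquad
k\,ds\,d\theta=d\theta\otimes l(\theta)\,\mu_\theta\llcorner(L\setminus E^\theta).
\]
By Lemma~\ref{lem:fibers} and Fubini's theorem, for a.e.\ $\theta$,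
\[
h(\cdot,\theta)\,ds=l(\theta)F_\theta\llcorner(L\setminus E^\theta),\qquad k(\cdot,\theta)\,ds=l(\theta)\mu_\theta\llcorner(L\setminus E^\theta),\qquad|E^\theta|=0 .
\]

\emph{Step 3: conclusion.} If $l(\theta)=0$, then $k(\cdot,\theta)=0$ a.e. The set $T_0\cap G\cap\{l>0\}$ is Lebesgue null because $\int_{T_0\cap G}l\,d\theta\le\lambda(T_0)=0$. So for a.e.\ $\theta$ with $l(\theta)>0$ we have $h(\cdot,\theta)=l(\theta)g_\theta$ a.e., a function in $BV(L)$ with derivative
\[
l(\theta)\mu_\theta=k(\cdot,\theta)\,ds+l(\theta)\mu_\theta\llcorner E^\theta .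
\]
The last term is singular, so $k(\cdot,\theta)$ is the density of the ac part, and Lemma~\ref{lem:1d} gives $k(\cdot,\theta)=0$ a.e.\ on $\{h(\cdot,\theta)=0\}$. Fubini's theorem, applied to the Borel set $\{h=0,\,k\ne0\}$, ends the proof.
\end{proof}

\section{The equation in the space of levels}\label{sec:equation}

The analogue of the field $\psi(u)(1,f'(u))$ of Section~\ref{sec:idea} is a multiple of the characteristic direction $\tau$. By \eqref{eq:chain} and $\tau'=-\kappa n$, the diffuse part of the divergence of $\psi\tau$ is $-\psi\kappa\beta$. Vertical slices, however, do not see $\beta$ but only $n_2\beta$, by \eqref{eq:diffuse}; they carry no information where the characteristic direction is vertical. We therefore use $\psi n_2\tau$. Its first component is $-\psi n_2^2$, which explains the weight in the definition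
\[
H_I=P_\#\big(n_2(\tilde\theta)^2\,dx\llcorner R_I\big),\qquad I\in\mathcal I .
\]

\begin{proposition}\label{prop:equation}
For every $I\in\mathcal I$ there is a finite singular measure $\sigma_I$ on $\Sigma$ such that $F=H_I$ and $\mu=P_\#(\kappa n_2\beta\llcorner R_I)+\sigma_I$ satisfy \eqref{eq:transport}.
\end{proposition}

\begin{proof}
Let $I=(y_0,y_1)$, $\rho\in C_c^\infty(L)$ and $\psi\in C^1(T)$. Put $\Psi=\psi n_2\tau\in C^1(T;\mathbf R^2)$; this is where $\gamma\in C^2$ is needed. Let $W=\hat\Psi(m)\in BV(Q;\mathbf R^2)$. Since $\Psi'=(\psi n_2)'\tau-\psi n_2\kappa n$, we have $\Psi'\cdot n=-\psi\kappa n_2$, and the trace of \eqref{eq:chain} gives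
\[
\nabla\cdot W=-\psi(\tilde\theta)\,\kappa n_2\,\beta+\big(\Psi(\theta^+)-\Psi(\theta^-)\big)\cdot\nu\,\mathcal H^1\llcorner J_m .
\]
From $\tau_1=-n_2$ and $\tau_2=n_1$ we get $\Psi_1=-\psi n_2^2$ and $\Psi_2=\psi n_1n_2$.

The traces of $m|_{R_I}$ on the sides $L\times\{y_i\}$ lie in $\Gamma$ for a.e.\ $s$; write them as $\gamma(\theta_i(s))$ with Borel maps $\theta_i:L\to T$, $i=0,1$. Since $\hat\Psi$ is Lipschitz, the characterization of traces in (B5) shows that the traces of $W$ are $\Psi(\theta_i(s))$. Apply the Gauss--Green formula on $R_I$ with a test function that equals $\rho(s)$ on $\overline{R_I}$. It vanishes on the vertical sides, and $\int_{R_I}\rho'W_1\,dx=-\int\rho'\psi\,dH_I$. We obtain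
\begin{align*}
-\int\rho'\psi\,dH_I={}&\int_{R_I}\rho\,\psi(\tilde\theta)\,\kappa n_2\,d\beta-\int_{J_m\cap R_I}\rho\,\big(\Psi(\theta^+)-\Psi(\theta^-)\big)\cdot\nu\,d\mathcal H^1\\
&+\int_L\rho\,(\psi n_1n_2)(\theta_1)\,ds-\int_L\rho\,(\psi n_1n_2)(\theta_0)\,ds .
\end{align*}
The first term on the right is the integral of $\rho\psi$ against $P_\#(\kappa n_2\beta\llcorner R_I)$. We show that the others are integrals of $\rho\psi$ against finite singular measures that do not depend on $\rho,\psi$.

\emph{Boundary terms.} They are given by the images of the finite measures $\pm(n_1n_2)(\theta_i)\,ds$ under $s\mapsto(s,\theta_i(s))$. These images are concentrated on the graphs of $\theta_i$, which are Borel sets with one point on each vertical line, hence null.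

\emph{Jump term: finiteness.} Let $J=J_m\cap R_I$, $P^\pm(s,y)=(s,\theta^\pm(s,y))$ and $c^\pm=n_2(\theta^\pm)\,\tau(\theta^\pm)\cdot\nu$, so that $\Psi(\theta^\pm)\cdot\nu=\psi(\theta^\pm)c^\pm$. We want to integrate the two terms separately, although $\mathcal H^1(J)$ may be infinite. This is allowed by \eqref{eq:jump}:
\[
\int_J|c^\pm|\,d\mathcal H^1\le C_\Gamma\int_J|m^+-m^-|\,d\mathcal H^1\le C_\Gamma|Dm|(R_I)<\infty .
\]
So the jump term is the integral of $\rho\psi$ against the finite measure $-P^+_\#(c^+\mathcal H^1\llcorner J)+P^-_\#(c^-\mathcal H^1\llcorner J)$.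

\emph{Jump term: singularity.} The idea is that almost every vertical line meets $J$, up to an $\mathcal H^1$-null set, in countably many points. To have measurable images we work with compact pieces. The sets $J_i=\{x\in J:|m^+-m^-|>1/i\}$ have union $J$ and satisfy $\mathcal H^1(J_i)\le i|Dm|(R_I)<\infty$. Lusin's theorem for the finite measures $\mathcal H^1\llcorner J_i$ provides countably many compact sets $K_j\subset J$ with $\mathcal H^1(K_j)<\infty$, with $\theta^\pm|_{K_j}$ continuous, and with $\mathcal H^1(J\setminus\bigcup_jK_j)=0$.

Fix $K=K_j$ and let $p(s,y)=s$. For each integer $q\ge1$, the definition of $\mathcal H^1$ gives a countable cover of $K$ by compact sets $A^q_i$ of diameter at most $1/q$ with $\sum_i\operatorname{diam}A_i^q\le\mathcal H^1(K)+1/q$. If $K\cap p^{-1}(s)$ contains $r$ distinct points, then for large $q$ they lie in $r$ different sets $A_i^q$. Hence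
\[
\#\big(K\cap p^{-1}(s)\big)\le\liminf_{q\to\infty}\sum_i1_{p(A_i^q)}(s).
\]
Since $|p(A_i^q)|\le\operatorname{diam}A_i^q$, Fatou's lemma bounds the integral of the right side by $\mathcal H^1(K)$. So $K\cap p^{-1}(s)$ is finite for a.e.\ $s$. The compact sets $P^\pm(K)$ then have finite vertical sections for a.e.\ $s$, and they are null by Fubini's theorem. The jump measure is concentrated on the null set $\bigcup_j\big(P^+(K_j)\cup P^-(K_j)\big)$.
\end{proof}

\section{Counting crossings}\label{sec:count}

To use Proposition~\ref{prop:transport} we must identify the ac part of $P_\#(\kappa n_2\beta\llcorner R_I)$ and find where the density of $H_I$ vanishes. Both are read off from the vertical slices of $m$.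

\subsection{Two representatives of a slice}

For a.e.\ $s\in L$ the slice $m_s$ is in $BV(I_0;\mathbf R^2)$ and lies in $\Gamma$ a.e. Its right-continuous representative $\bar m_s$ takes values in the closed set $\Gamma$ everywhere. Put $\omega_s=\gamma^{-1}(\bar m_s)$, a Borel map $I_0\to T$. For $E\subset Q$ or $E\subset\Sigma$, $E_s$ denotes the vertical section at $s$.

The level map $P$ is built from the planar approximate limit $\tilde m$, while one-dimensional arguments use $\bar m_s$. Agreement of the two for a.e.\ $y$ is not enough, because $D^cm_s$ lives on a null set.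

\begin{lemma}\label{lem:rep}
For a.e.\ $s\in L$ we have $\tilde m(s,\cdot)=\bar m_s$ both Lebesgue a.e.\ and $|\tilde Dm_s|$-a.e.\ in $I_0$.
\end{lemma}

\begin{proof}
The first statement follows from $\tilde m=m$ a.e.\ and Fubini's theorem. By (B6), $\int_L|\tilde Dm_s|((S_m)_s)\,ds=|\tilde D_2m|(S_m\cap Q)=0$, so for a.e.\ $s$ the function $\tilde m(s,\cdot)$ is defined $|\tilde Dm_s|$-a.e. Let $g\in C^1_c(\mathbf R^2)$. We compute $\tilde D_2[g(m)]$ in two ways. The chain rule in $Q$ followed by slicing of $m$ gives $ds\otimes\big(\nabla g(\tilde m(s,\cdot))\cdot\tilde Dm_s\big)$. Slicing of $g(m)$ followed by the chain rule in $I_0$ gives $ds\otimes\big(\nabla g(\bar m_s)\cdot\tilde Dm_s\big)$; here we used that $\bar m_s$ is the one-dimensional approximate limit outside a countable set, which $\tilde Dm_s$ does not charge. By Lemma~\ref{lem:fibers} the fibers agree for a.e.\ $s$. Take for $g$ three functions that coincide near $\Gamma$ with $z_1^2/2$, $z_2^2/2$ and $z_1z_2$. Write $\tilde Dm_s=e\,|\tilde Dm_s|$ with $|e|=1$, and $d=\tilde m(s,\cdot)-\bar m_s$. For a.e.\ $s$ we get, $|\tilde Dm_s|$-a.e.,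
\[
d_1e_1=0,\qquad d_2e_2=0,\qquad d_2e_1+d_1e_2=0,
\]
where $e_1,e_2$ here denote the components of $e$. If $e_1\ne0$, the first equation gives $d_1=0$ and the third gives $d_2=0$. If $e_2\neq0$, the second gives $d_2=0$ and the third gives $d_1=0$.
\end{proof}

\subsection{The count in one variable}

The next lemma is the coarea formula for a map into $T$, with the jumps removed: the diffuse variation equals the number of continuous crossings, integrated over the levels.

\begin{lemma}\label{lem:count}
Let $w\in BV(I_0;\mathbf R^2)$ be right-continuous with values in $\Gamma$, and let $\omega=\gamma^{-1}(w)$. There are sets $C(\theta)\subset I_0$, finite for a.e.\ $\theta\in T$, such that for every Borel $B\subset I_0$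
\[
\omega_\#\big(|\tilde Dw|\llcorner B\big)=\#\big(C(\theta)\cap B\big)\,d\theta .
\]
\end{lemma}

\begin{proof}
\emph{Lifting.} The coarea formula (B4) is for real functions, so we first construct a bounded right-continuous $\vartheta\in BV(I_0)$ that represents $\omega$. By (B3) and Lemma~\ref{lem:curve}(i), $\omega$ is right-continuous, has one-sided limits at all points of $\overline{I_0}$, and $d_T(\omega(y),\omega(y'))\le c_\Gamma^{-1}|w(y)-w(y')|$. If $T=[0,\ell]$, take $\vartheta=\omega$, which has finite pointwise variation. Let $T=\mathbf R/\ell\mathbf Z$. Every point of $\overline{I_0}$ has a neighborhood such that on the part of $I_0$ to its left, and on the part to its right, $\omega$ stays within $\ell/4$ of the one-sided limit. By compactness there is a partition $t_0<\dots<t_r$ of $I_0=(t_0,t_r)$ such that on each $(t_{i-1},t_i)$ the values of $\omega$ lie in a closed arc of length at most $\ell/2$. By right-continuity the value at $t_{i-1}$, $i\ge2$, lies in the same arc. On such an arc a continuous branch of the inverse of $\mathbf R\to T$ is an isometry. Compose $\omega$ with it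 on each piece $(t_0,t_1)$, $[t_1,t_2),\dots,[t_{r-1},t_r)$. The resulting $\vartheta$ is bounded and right-continuous and has finite variation on each of the finitely many pieces, so $\vartheta\in BV(I_0)$.

In both cases $w=\gamma(\vartheta)$, where $\gamma$ is regarded as periodic, or is extended to a $C^1$ Lipschitz map on $\mathbf R$. By (B2), $\tilde Dw=\tau(\vartheta)\tilde D\vartheta$, so $|\tilde Dw|=|\tilde D\vartheta|=|D\vartheta|\llcorner(I_0\setminus J_\vartheta)$, where $J_\vartheta$ is the countable set of discontinuities of $\vartheta$.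

\emph{Coarea.} Let $C'(t)=\partial^*\{\vartheta>t\}\setminus J_\vartheta$, a finite set for a.e.\ $t$. If $y\in C'(t)$, then $\vartheta$ is continuous at $y$ and takes values $>t$ and values $\le t$ in every neighborhood of $y$, so $\vartheta(y)=t$. For Borel $A\subset\mathbf R$ apply (B4) to the set $(B\setminus J_\vartheta)\cap\vartheta^{-1}(A)$. Its intersection with $\partial^*\{\vartheta>t\}$ is $B\cap C'(t)$ if $t\in A$ and is empty otherwise. Hence
\[
|\tilde Dw|\big(B\cap\vartheta^{-1}(A)\big)=\int_A\#\big(B\cap C'(t)\big)\,dt .
\]
If $T=[0,\ell]$, put $C(\theta)=C'(\theta)$. If $T=\mathbf R/\ell\mathbf Z$, put $C(\theta)=\bigcup_{k\in\mathbf Z}C'(\theta+k\ell)$ and take for $A$ the preimage in $\mathbf R$ of a Borel subset of $T$. The union is disjoint because $\vartheta=\theta+k\ell$ on the $k$-th set, and only finitely many of the sets are nonempty because $\vartheta$ is bounded.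
\end{proof}

\subsection{Counting functions}

Let $C_s(\theta)$ be the sets of Lemma~\ref{lem:count} for $w=\bar m_s$. They do not depend on any further choice below.

\begin{proposition}\label{prop:count}
For every Borel set $E\subset Q\setminus S_m$ the measure $P_\#(|n_2\beta|\llcorner E)$ is ac. Its Borel density $N_E$ satisfies
\begin{equation}\label{eq:count}
\text{for a.e. }s\in L:\qquad N_E(s,\theta)=\#\big(C_s(\theta)\cap E_s\big)\quad\text{for a.e. }\theta\in T .
\end{equation}
In particular $N_E$ is a nonnegative integer a.e.
\end{proposition}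

\begin{proof}
For Borel $A\subset\Sigma$, formula \eqref{eq:diffuse}, (B6), Lemma~\ref{lem:rep} and Lemma~\ref{lem:count} give in turn
\begin{align*}
P_\#\big(|n_2\beta|\llcorner E\big)(A)&=|\tilde D_2m|\big(E\cap P^{-1}(A)\big)=\int_L|\tilde Dm_s|\big(E_s\cap\omega_s^{-1}(A_s)\big)\,ds\\
&=\int_L\Big(\int_{A_s}\#\big(C_s(\theta)\cap E_s\big)\,d\theta\Big)ds .
\end{align*}
If $A$ is null, then $|A_s|=0$ for a.e.\ $s$ and the integral vanishes. So the measure equals $N_E\,ds\,d\theta$, and Lemma~\ref{lem:fibers} identifies the fibers $N_E(s,\cdot)\,d\theta$ and $\#(C_s(\theta)\cap E_s)\,d\theta$ for a.e.\ $s$. The Borel set where $N_E$ is not a nonnegative integer has null sections for a.e.\ $s$, so it is null.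
\end{proof}

Write $n_2\beta=\varepsilon|n_2\beta|$ with a Borel function $\varepsilon=\pm1$, the direction of the crossing. For $I\in\mathcal I$ let $N_I^c$, $N_I^a$, $N_I^+$, $N_I^-$ be the functions $N_E$ for
\[
E=R_I\cap Z,\qquad R_I\setminus(Z\cup S_m),\qquad(R_I\setminus S_m)\cap\{\varepsilon=1\},\qquad(R_I\setminus S_m)\cap\{\varepsilon=-1\}.
\]
The first two sets and the last two sets are partitions of $R_I\setminus S_m$, so
\begin{equation}\label{eq:sum}
N_I^a+N_I^c=N_I^++N_I^-\quad\text{a.e.}
\end{equation}
By \eqref{eq:Z}, $N_I^c$ and $N_I^a$ are the densities of $P_\#(|D_2^cm|\llcorner R_I)$ and $P_\#(|D_2^am|\llcorner R_I)$: they count the crossings of Cantor type and of smooth type. The signed count $p_I=N_I^+-N_I^-$ is the density of $P_\#(n_2\beta\llcorner R_I)$. Since $\kappa(\tilde\theta(x))$ depends only on $P(x)$,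
\begin{equation}\label{eq:signed}
P_\#\big(\kappa n_2\beta\llcorner R_I\big)=\kappa(\theta)\,p_I\,ds\,d\theta .
\end{equation}

\subsection{Where the density of $H_I$ vanishes}

Lebesgue measure in $R_I$ splits into the points where the slice has nonzero slope and the points where it has zero slope. The first kind are smooth crossings. The second kind occupy only a null set of levels, by the easy one-dimensional case of Sard's theorem, and so contribute a singular measure.

\begin{proposition}\label{prop:h}
Let $h_I$ be the density of the ac part of $H_I$. Then $h_I=0$ a.e.\ on $\{N_I^a=0\}$.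
\end{proposition}

\begin{proof}
Let $A=\{x\in R_I\setminus(S_m\cup Z):n_2(\tilde\theta)\,b\ne0\}$ and $B=R_I\setminus(A\cup S_m)$, so that $H_I=P_\#(n_2^2\,dx\llcorner A)+P_\#(n_2^2\,dx\llcorner B)$. By \eqref{eq:Z}, $dx\llcorner A\ll|n_2b|\,dx\llcorner R_I=|D_2^am|\llcorner R_I$. Hence the first term is absolutely continuous with respect to $N_I^a\,ds\,d\theta$, and its density vanishes a.e.\ on $\{N_I^a=0\}$. It remains to show that the second term is singular.

By Fubini's theorem and Lemma~\ref{lem:rep} the second term equals $ds\otimes\zeta_s$ with $0\le\zeta_s\le(\omega_s)_\#(dy\llcorner B_s)$. By (B6) and Lemma~\ref{lem:fibers}, for a.e.\ $s$ the density of $D^am_s$ is $(\tau n_2b)(s,\cdot)$, and $|Z_s|=0$. This density vanishes a.e.\ on $B_s$. So by (B3) there is a Borel set $B'\subset B_s$ of full measure in $B_s$ on which $\bar m_s$ is differentiable with derivative $0$.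

We claim that $\omega_s(B')$ is null in $T$. Let $\epsilon>0$, and let $B'_j$ be the set of $y\in B'$ with $|\bar m_s(y')-\bar m_s(y)|\le\epsilon|y'-y|$ for all $y'\in I_0$ with $|y'-y|<1/j$. Cut $I_0$ into finitely many disjoint intervals shorter than $1/j$. If such an interval has length $r$ and contains a point $y\in B'_j$, then by Lemma~\ref{lem:curve}(i) its image under $\omega_s$ lies within distance $\epsilon r/c_\Gamma$ of $\omega_s(y)$. So $\omega_s(B'_j)$ has outer measure at most $2\epsilon|I_0|/c_\Gamma$. The sets $B'_j$ increase to $B'$, and Lebesgue outer measure is continuous along increasing sequences of arbitrary sets. So $\omega_s(B')$ has outer measure at most $2\epsilon|I_0|/c_\Gamma$ for every $\epsilon>0$, which proves the claim.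

Let $T_s\supset\omega_s(B')$ be a null Borel set. Then $\zeta_s(T\setminus T_s)\le|B_s\setminus B'|=0$. Let $l\,ds\,d\theta$ be the ac part of the positive measure $ds\otimes\zeta_s$. Then $l\geq 0$ and $l\,ds\,d\theta\le ds\otimes\zeta_s$, so Lemma~\ref{lem:fibers} gives $l(s,\cdot)\,d\theta\le\zeta_s$ for a.e.\ $s$. Evaluating on $T\setminus T_s$ gives $l(s,\cdot)=0$ a.e. Hence $l=0$ a.e.
\end{proof}

\section{The Cantor part vanishes at curved values}\label{sec:proof}

\begin{proposition}\label{prop:main}
We have $N_{I_0}^c=0$ a.e.\ on $\{(s,\theta)\in\Sigma:\kappa(\theta)\ne0\}$.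
\end{proposition}

\begin{proof}
Let $I\in\mathcal I$. By Proposition~\ref{prop:equation} and \eqref{eq:signed}, Proposition~\ref{prop:transport} applies to $F=H_I$ and $\mu=\kappa p_I\,ds\,d\theta+\sigma_I$, with $h=h_I$ and $k=\kappa p_I$ because $\sigma_I$ is singular. Together with Proposition~\ref{prop:h} this gives
\begin{equation}\label{eq:key}
\kappa(\theta)\,p_I=0\quad\text{a.e. on }\{N_I^a=0\}.
\end{equation}
For $I=I_0$ alone this says little: it is silent at levels that also have a smooth crossing, and $p_{I_0}=0$ may come from cancellation. Neither can happen when the only crossing in $I$ is of Cantor type. Let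
\[
U_I=\{(s,\theta)\in\Sigma:\kappa(\theta)\ne0,\ N_I^a=0,\ N_I^c=1\}.
\]
A.e.\ on $U_I$ the numbers $N_I^\pm$ are nonnegative integers with sum $1$ by \eqref{eq:sum}, so $p_I=\pm1$ and $\kappa p_I\neq0$. By \eqref{eq:key} the Borel set $U_I$ is null.

Since $\mathcal I$ is countable, for a.e.\ $s$ the following holds: $|(U_I)_s|=0$ for all $I\in\mathcal I$, and for a.e.\ $\theta$ the set $C_s(\theta)$ is finite and \eqref{eq:count} holds for $N_I^a$ and $N_I^c$ for all $I\in\mathcal I$. Fix such $s$ and $\theta$, and suppose that $\kappa(\theta)\ne0$ and $N_{I_0}^c(s,\theta)\ne0$. Then there is $y\in C_s(\theta)\cap Z_s\cap I_0$. Choose $I\in\mathcal I$ that contains $y$ and no other point of the finite set $C_s(\theta)$. Then $N^c_I(s,\theta)=1$ and $N_I^a(s,\theta)=0$, that is, $\theta\in(U_I)_s$. So for a.e.\ $s$ the set $\{\theta:\kappa(\theta)\ne0,\ N_{I_0}^c(s,\theta)\ne0\}$ is contained, up to a null set, in the null set $\bigcup_{I\in\mathcal I}(U_I)_s$. Fubini's theorem gives the claim.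
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:curve}(a) and Theorem~\ref{thm:unit}]
Since $N^c_{I_0}$ is the density of $P_\#(|D_2^cm|\llcorner Q)$, Proposition~\ref{prop:main} gives
\[
|D_2^cm|\big(Q\cap\{\kappa(\tilde\theta)\ne0\}\big)=\int_{\{\kappa(\theta)\ne0\}}N_{I_0}^c\,ds\,d\theta=0 .
\]
Countably many rectangles $Q$ cover $\Omega$, and by the rotation argument of Section~\ref{sec:structure} the same holds for $D_1^cm$. So $D^cm=\tau\otimes n\,\beta^c$ vanishes on $\{\kappa(\tilde\theta)\ne0\}$, that is, $\kappa\beta^c=0$. By \eqref{eq:chain} and \eqref{eq:frame}, the Cantor parts of the derivatives of $\tau(\gamma^{-1}(m))$ and $n(\gamma^{-1}(m))$ are $-n\otimes n\,\kappa\beta^c=0$ and $\tau\otimes n\,\kappa\beta^c=0$. This proves Theorem~\ref{thm:curve}(a). For $\Gamma=S^1$ we have $\kappa\equiv1$, so $D^cm$ vanishes on $\Omega\setminus S_m$, which carries it. This proves Theorem~\ref{thm:unit}.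
\end{proof}

Part (a) leaves room for a Cantor part on $\{\kappa(\tilde\theta)=0\}$. Because $P_\#|D_2^cm|$ is absolutely continuous, a null set of flat levels carries none.

\begin{proposition}\label{prop:if}
In the setting of Theorem~\ref{thm:curve}(a), if $|\{\kappa=0\}|=0$, then $D^cm=0$.
\end{proposition}

\begin{proof}
The set $L\times\{\kappa=0\}$ is null, so Proposition~\ref{prop:main} gives $N^c_{I_0}=0$ a.e.\ in $\Sigma$ and $|D_2^cm|(Q)=\int_\Sigma N_{I_0}^c\,ds\,d\theta=0$ for every $Q$. By rotation the same holds for $D_1^cm$.
\end{proof}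

This is the ``if'' part of Theorem~\ref{thm:curve}(b).

\section{Flat curves and conservation laws}\label{sec:flat}

\subsection{Monotone solutions from straight fronts}

To build a field with a Cantor part we reverse Section~\ref{sec:idea}: we prescribe the position $Y(s,v)=a(v)+sf'(v)$ of each level and recover $u$ as a superposition of fronts.

\begin{lemma}\label{lem:fronts}
Let $f\in C^2([v_0,v_1])$, let $a$ be Lipschitz on $[v_0,v_1]$, and let $L$ be a bounded interval with interior $L^\circ$. Suppose that $Y(s,\cdot)=a+sf'$ is strictly increasing for every $s\in L$, and define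
\[
u(s,y)=v_0+\int_{v_0}^{v_1}1_{\{y>Y(s,v)\}}\,dv,\qquad(s,y)\in L\times\mathbf R .
\]
\begin{enumerate}
\item[(i)] For $s\in L$, $u(s,\cdot)$ is continuous and nondecreasing with values in $[v_0,v_1]$, and $D[u(s,\cdot)]=Y(s,\cdot)_\#(dv)$.
\item[(ii)] If $s\in L$, $K\subset[v_0,v_1]$ is compact and $\partial_vY(s,\cdot)=0$ a.e.\ on $K$, then $Y(s,K)$ is null and $D^c[u(s,\cdot)]\big(Y(s,K)\big)=|K|$.
\item[(iii)] $\partial_su+\partial_yf(u)=0$ in $\mathcal D'(L^\circ\times\mathbf R)$, and $m=(u,f(u))\in BV(\Omega;\mathbf R^2)$ for every bounded open $\Omega\subset L^\circ\times\mathbf R$.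
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\lambda_s=Y(s,\cdot)_\#(dv)$. It has no atoms because $Y(s,\cdot)$ is injective, and $u(s,y)=v_0+\lambda_s((-\infty,y))$.

(ii) The map $Y(s,\cdot)$ is Lipschitz and a homeomorphism onto its image. So $B\mapsto|Y(s,B)|$ and $B\mapsto\int_B\partial_vY(s,v)\,dv$ are Borel measures on $[v_0,v_1]$ that agree on intervals, hence everywhere, and $|Y(s,K)|=0$. On this null set the nonatomic measure $\lambda_s$ coincides with its Cantor part, by (B3), and $\lambda_s(Y(s,K))=|K|$ by injectivity.

(iii) By monotonicity, $\{v:Y(s,v)<y\}$ is empty or an interval with left endpoint $v_0$, and its length is $u(s,y)-v_0$. Hence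
\[
f(u(s,y))=f(v_0)+\int_{v_0}^{v_1}f'(v)\,1_{\{y>Y(s,v)\}}\,dv .
\]
For fixed $v$ the function $1_{\{y>Y(s,v)\}}$ depends only on $y-sf'(v)$, so $\partial_s+f'(v)\partial_y$ annihilates it in $\mathcal D'$. Testing and integrating in $v$ gives the equation. For each $s$ the variation of $u(s,\cdot)$ on $\mathbf R$ is $v_1-v_0$, and that of $f(u(s,\cdot))$ is at most $\max|f'|\,(v_1-v_0)$. Integrating by parts on each vertical line shows that $D_yu$ and $D_yf(u)$ are measures of total mass at most $|L|$ times these bounds. Then $D_su=-D_yf(u)$ is a finite measure too. As $u$ and $\Omega$ are bounded, $u\in BV(\Omega)$, and $m\in BV(\Omega;\mathbf R^2)$ by (B2).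
\end{proof}

\subsection{The ``only if'' part of Theorem~\ref{thm:curve}(b)}

Let $|\{\kappa=0\}|>0$ and let $\Omega\ne\emptyset$ be bounded and open. We construct $m\in BV(\Omega;\mathbf R^2)\setminus SBV$ with $m\in\Gamma$ and $\nabla\cdot m=0$.

Let $\theta_0$ be a Lebesgue density point of $\{\kappa=0\}$ that is not an endpoint of $T$. Rotating $\Gamma$ and $\Omega$ together as in Section~\ref{sec:structure}, we may assume that $\tau(\theta_0)$ is horizontal. Near $\theta_0$ the $C^2$ function $\gamma_1$ has nonzero derivative, so a closed subarc around $\gamma(\theta_0)$ is a graph $\{(v,f(v)):v\in[v_0,v_1]\}$ with $f\in C^2$. By \eqref{eq:graph}, $|\{f''=0\}\cap(v_0,v_1)|>0$. Let $K_0$ be a compact subset of this set with $|K_0|>0$, let $q_1,q_2,\dots$ be the rationals, and let $K$ be $K_0$ minus the open intervals of center $q_j$ and length $2^{-j-1}|K_0|$. Then $K$ is compact, $|K|\ge|K_0|/2>0$, and $K$ has empty interior. Let $v_*\in K$ be a density point of $K$.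

After a translation, $(0,y_*)\in\Omega$ for some $y_*$. Let $S=\sup\{|s|:(s,y)\in\Omega\}$, which is finite because $\Omega$ is bounded; since $\Omega$ is open, $\Omega\subset L\times\mathbf R$ with $L=(-S,S)$. Put
\[
M=1+S\max_{[v_0,v_1]}|f''|,\qquad a(v)=y_*+M\int_{v_*}^v1_{\mathbf R\setminus K}(r)\,dr,\qquad Y(s,v)=a(v)+sf'(v).
\]
For $s\in L$ the function $Y(s,\cdot)$ is Lipschitz. Its derivative is a.e.\ equal to $M+sf''\ge1$ outside $K$, where the spreading $M$ compensates the focusing by curvature, and to $sf''=0$ on $K$. Every subinterval of $[v_0,v_1]$ contains an interval disjoint from $K$, so $Y(s,\cdot)$ is strictly increasing. Lemma~\ref{lem:fronts} gives $u$ such that $m=(u,f(u))\in BV(\Omega;\mathbf R^2)$ takes values in $\Gamma$ and is divergence free.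

It remains to find Cantor mass inside $\Omega$. Choose an open interval $I'\ni y_*$ and $\delta>0$ with $(-\delta,\delta)\times I'\Subset\Omega$. Since $Y$ is continuous and $Y(0,v_*)=y_*$, we can decrease $\delta$ so that $Y(s,v)\in I'$ whenever $|s|<\delta$, $v\in[v_0,v_1]$ and $|v-v_*|\le\delta$. The compact set $K_\delta=K\cap[v_*-\delta,v_*+\delta]$ has positive measure. By (B6) and Lemma~\ref{lem:fronts}(ii),
\[
|D_2^cu|\big((-\delta,\delta)\times I'\big)=\int_{-\delta}^\delta D^c[u(s,\cdot)](I')\,ds\ge2\delta\,|K_\delta|>0 .
\]
Since $u$ is the first component of $m$, $D^cm\ne0$ and $m\notin SBV$. Together with Proposition~\ref{prop:if} this proves Theorem~\ref{thm:curve}(b). \qed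

\subsection{Proof of Corollary~\ref{cor:claw}}

The statement is local, so we may assume $|u|\le R$ a.e.\ for some $R>0$. Let $\Gamma$ be the graph of $f$ over $[-R,R]$, a $C^2$ arc, and let $m=(u,f(u))$. After modifying $f$ and $f'$ outside $[-R,R]$ to $C^1$ Lipschitz functions, (B2) applies to both. So $m\in BV_{loc}$, $m\in\Gamma$ a.e., and $\nabla\cdot m=\partial_su+\partial_yf(u)=0$. Since $u$ is a component of $m$ and $m$ is a Lipschitz function of $u$, we have $S_m=S_u$ and $\tilde m=(\tilde u,f(\tilde u))$. By \eqref{eq:graph}, $\{\kappa(\tilde\theta)\ne0\}=\{f''(\tilde u)\ne0\}$. Theorem~\ref{thm:curve}(a) and $|D^cu|\le|D^cm|$ show that $D^cu$ vanishes on this set, so $D^c[f'(u)]=f''(\tilde u)D^cu=0$. If $|\{f''=0\}|=0$, then $|\{\kappa=0\}|=0$ by the remark after \eqref{eq:graph}, and Proposition~\ref{prop:if} gives $D^cm=0$, hence $D^cu=0$. \qed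

\begin{thebibliography}{9}

\bibitem{AFP}
Ambrosio, Fusco and Pallara,
\emph{Functions of Bounded Variation and Free Discontinuity Problems}.

\bibitem{divS1}
\emph{Two-dimensional unit-length vector fields of vanishing divergence},
\texttt{https://www.math.univ-toulouse.fr/\~{}rignat/JFA\_divS1.pdf}.

\end{thebibliography}
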